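# Simple zeros of the spectral zeta function of the non-commutative harmonic oscillator

## 1. The operator $Q$, its zeta function, generalized eigenspaces, monodromy

Throughout, $\alpha,\beta>0$ and $\alpha\beta>1$. We write $\partial=d/dx$ and $H=\frac12(-\partial^2+x^2)$. The normalized Hermite functions are $h_n$, $n\ge0$, so $Hh_n=(n+\frac12)h_n$. Inner products are conjugate-linear in the first slot, and $\mathcal S=\mathcal S(\mathbb R;\mathbb C^2)$.

**Definition 1 (non-commutative harmonic oscillator).** With $A=\begin{pmatrix}\alpha&0\\0&\beta\end{pmatrix}$ and $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, it is the operator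
$$Q=Q_{(\alpha,\beta)}=A\Big(-\frac12\frac{d^2}{dx^2}+\frac12x^2\Big)+J\Big(x\frac{d}{dx}+\frac12\Big)\qquad\text{on }L^2(\mathbb R;\mathbb C^2).$$
Under $\alpha\beta>1$ it is a positive self-adjoint operator with discrete spectrum $0<\lambda_1\le\lambda_2\le\cdots\to\infty$, eigenvalues repeated according to multiplicity.

*Example.* Let $\alpha=\beta>1$. Then $A$ is scalar and we may diagonalize $J$, whose eigenvalues are $\pm i$. With $p=-i\partial$ we have $i(x\partial+\frac12)=-\frac12(xp+px)$. So on the eigenspace $J=i$ the operator is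
$$\tfrac\alpha2(p^2+x^2)-\tfrac12(xp+px)=\tfrac\alpha2\big(p-\tfrac x\alpha\big)^2+\tfrac12\big(\alpha-\tfrac1\alpha\big)x^2 .$$
Conjugation by $e^{ix^2/(2\alpha)}$ turns $p-x/\alpha$ into $p$. An operator $\frac12(q_1p^2+q_2x^2)$ has eigenvalues $\sqrt{q_1q_2}\,(n+\frac12)$, so here we get $\omega(n+\frac12)$ with $\omega=\sqrt{\alpha^2-1}$. The eigenspace $J=-i$ gives the same numbers (conjugate by $e^{-ix^2/(2\alpha)}$). The spectrum is $\omega(n+\frac12)$, $n\ge0$, each value twice.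

**Definition 2 (spectral zeta function).**
$$\zeta_Q(s)=\sum_{n\ge1}\lambda_n^{-s}=\frac1{\Gamma(s)}\int_0^\infty t^{s-1}\operatorname{Tr}e^{-tQ}\,dt,\qquad\operatorname{Re}s>1 .$$

*Example.* Recall $\zeta(s,\frac12)=\sum_{k\ge0}(k+\frac12)^{-s}=2^s\sum_{k\ge 0}(2k+1)^{-s}=(2^s-1)\zeta(s)$. For $\alpha=\beta$ the previous example gives $\zeta_Q(s)=2\omega^{-s}\zeta(s,\frac12)=2\omega^{-s}(2^s-1)\zeta(s)$.

**Definition 3 (generalized eigenspace).** For a linear map $L:E\to E$ and $\lambda_0\in\mathbb C$, $G_{\lambda_0}(L)=\bigcup_{m\ge1}\ker(L-\lambda_0)^m$.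

*Example.* For $L=\begin{pmatrix}0&1\\0&0\end{pmatrix}$, $\ker L$ is a line but $G_0(L)=\mathbb C^2$. The order of vanishing of $\det(\lambda-L)=\lambda^2$ at $0$ is $\dim G_0(L)=2$, not $\dim\ker L$. This is why generalized eigenspaces will appear as soon as eigenvalues are counted by zeros of a function.

If $L$ is symmetric for an inner product on $E$, the distinction disappears. For real $\lambda$, $\|(L-\lambda)w\|^2=\langle w,(L-\lambda)^2w\rangle$, so $(L-\lambda)^2w=0$ forces $(L-\lambda)w=0$; applying this to $w=(L-\lambda)^{m-2}u$ repeatedly gives $G_\lambda(L)=\ker(L-\lambda)$. For nonreal $\lambda$, $Lu=\lambda u$ would give $\lambda\|u\|^2=\langle u,Lu\rangle\in\mathbb R$, so $L-\lambda$ and all its powers are injective and $G_\lambda(L)=0$.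

**Definition 4 (monodromy matrix).** Let $M(\varphi)$ be a smooth $2\pi$-periodic $2\times2$ matrix, and let $X'=MX$, $X(0)=1$. The monodromy matrix is $N=X(2\pi)$. The solutions of $\chi'=M\chi$ are $\chi=Xv$, and $\chi(2\pi)=\rho\,\chi(0)$ holds iff $(N-\rho)v=0$. By Liouville's formula, $\det N=\exp\int_0^{2\pi}\operatorname{tr}M\,d\varphi$.

*Example.* If $M=\frac{i\lambda}2\operatorname{diag}(f_1,f_2)$, then $N=\operatorname{diag}\big(e^{\frac{i\lambda}2\int f_1},e^{\frac{i\lambda}2\int f_2}\big)$. A solution with $\chi(2\pi)=i\chi(0)$ exists iff $\frac\lambda2\int_0^{2\pi} f_k\,d\varphi\in\frac\pi2+2\pi\mathbb Z$ for some $k$.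

We also use these textbook facts.

- *Coefficients.* A function is in $\mathcal S(\mathbb R)$ iff its Hermite coefficients decrease rapidly, and in $C^\infty(S^1)$ iff its Fourier coefficients do. Distributions on $S^1$ correspond to Fourier coefficients of polynomial growth.
- *Hadamard.* If $f$ is entire, $|f(\lambda)|\le Ce^{C|\lambda|}$ and $f(0)\ne0$, then its zeros $\nu$ (with multiplicity) satisfy $\sum|\nu|^{-2}<\infty$, and $f(\lambda)=f(0)e^{b\lambda}\prod_\nu(1-\lambda/\nu)e^{\lambda/\nu}$ for some $b\in\mathbb C$. For instance $\cosh\pi x=\prod_{k\ge0}\big(1+x^2/(k+\frac12)^2\big)$.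
- *Smith normal form.* A $2\times2$ matrix over $\mathbb C[[\varepsilon]]$ with nonzero determinant is $E\operatorname{diag}(\varepsilon^{m_1},\varepsilon^{m_2})F$ with $E,F$ invertible over $\mathbb C[[\varepsilon]]$, and $m_1+m_2$ is the order of its determinant. For instance $\begin{pmatrix}\varepsilon&1\\0&\varepsilon\end{pmatrix}$ has $(m_1,m_2)=(0,2)$: one entry is a unit and the determinant is $\varepsilon^2$.

## 2. Simplicity of the zeros at $s=-2j$

The following is known and may be used. $\zeta_Q$ extends meromorphically to $\mathbb C$ with a simple pole at $s=1$. It vanishes at $s=0,-2,-4,\dots$, and the zero at $s=0$ is simple. The paper "Zeta Functions for the Spectrum of the Non-Commutative Harmonic Oscillators" (doi:10.1007/s00220-005-1308-7) is the source of the following conjecture: the zeros at $s=-2j$, $j\ge1$, which are at least produced by $\Gamma(s)^{-1}$, are all simple. So: can $\zeta_Q'(-2j)$ vanish for some $\alpha,\beta,j$? We prove that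 it cannot. Put
$$\kappa=\frac{\alpha+\beta}{\sqrt{\alpha\beta(\alpha\beta-1)}},\quad\gamma=(\alpha\beta)^{-1/2}\in(0,1),\quad c=\tfrac{\alpha+\beta}2,\quad d=\tfrac{\beta-\alpha}2,\quad\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix};$$
then $\kappa=2c\gamma^2/\sqrt{1-\gamma^2}$ and $c^2-d^2=\alpha\beta$.

**Theorem 1.** The function
$$\Psi(\mu)=\log4+\sum_n\log(1+\mu^2/\lambda_n^2)-\pi\kappa\mu$$
is continuous on $[0,\infty)$, decays exponentially, and satisfies $\Psi(\mu)\ge2\log(1+e^{-\pi\kappa\mu})>0$. Moreover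
$$\zeta_Q(s)=\frac{s\sin(\pi s/2)}\pi\int_0^\infty\mu^{-s-1}\Psi(\mu)\,d\mu\qquad(\operatorname{Re}s<0).$$
Hence all zeros at $s=-2j$ $(j\ge1)$ are simple, there are no other zeros on $(-\infty,0)$, and
$$(-1)^{j+1}\zeta_Q'(-2j)=j\int_0^\infty\mu^{2j-1}\Psi(\mu)\,d\mu\ \ge\ (2j)!\,(1-2^{-2j})\,\zeta(2j+1)\,(\pi\kappa)^{-2j}>0,$$
with equality if and only if $\alpha=\beta$.

In particular the conjecture is true for all $\alpha,\beta>0$ with $\alpha\beta>1$. The next theorem is a supplement and is not needed for the conjecture.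

**Theorem 2.** For $\mu>0$,
$$\cosh^2\big(\tfrac{\pi\kappa\mu}2\big)\le\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)<\cosh(\pi\kappa\mu).$$
Equality holds on the left iff $\alpha=\beta$. For fixed $\alpha,\mu$ the difference between the product and the right side tends to $0$ as $\beta\to\infty$. Also $\zeta_Q'(0)=-\log2$, and for $s\in(0,1)\cup(1,2)$
$$2^{1-s}\kappa^s\zeta(s,\tfrac12)\le\zeta_Q(s)<\kappa^s\zeta(s,\tfrac12).$$
Consequently the real zeros of $\zeta_Q$ are exactly $0,-2,-4,\dots$, and all are simple.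

## 3. The equal case $\alpha=\beta$ by hand

Here $\kappa=2/\sqrt{\alpha^2-1}=2/\omega$ and $\zeta_Q(s)=2(\kappa/2)^s(2^s-1)\zeta(s)$. Since $\zeta$ has simple zeros at $-2j$ and $2^{-2j}\ne1$, the zeros of $\zeta_Q$ there are simple. With the classical value $\zeta'(-2j)=(-1)^j\frac{(2j)!}{2(2\pi)^{2j}}\zeta(2j+1)$,
$$(-1)^{j+1}\zeta_Q'(-2j)=2\Big(\frac\kappa2\Big)^{-2j}(1-2^{-2j})\frac{(2j)!}{2(2\pi)^{2j}}\zeta(2j+1)=(2j)!\,(1-2^{-2j})\,\zeta(2j+1)\,(\pi\kappa)^{-2j},$$
the equality case of Theorem 1. Also, by the product for $\cosh$,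
$$\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)=\prod_{k\ge0}\Big(1+\frac{(\kappa\mu/2)^2}{(k+\frac12)^2}\Big)^2=\cosh^2\big(\tfrac{\pi\kappa\mu}2\big),$$
so that $\Psi(\mu)=\log\big(4\cosh^2(\tfrac{\pi\kappa\mu}2)\,e^{-\pi\kappa\mu}\big)=2\log(1+e^{-\pi\kappa\mu})$.

For $\alpha\ne\beta$ this route closes. We shall see in Section 5 that $Q$ is equivalent to $AH+\frac12\sigma_1(a^2+a^{\dagger2})$ with the usual ladder operators. In an eigenbasis of $\sigma_1$ this is a pair of oscillators $cH\pm\frac12(a^2+a^{\dagger2})$, coupled by $-dH$. Since $[H,a^2+a^{\dagger2}]=-2(a^2-a^{\dagger2})\ne0$, the entries do not commute, and the change of variables that diagonalizes the first oscillator does not diagonalize the second or the coupling. We will have no formula for the $\lambda_n$.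

## 4. Heat trace remainders, and a transform that needs only two subtractions

The definition suggests working with $\theta(t)=\operatorname{Tr}e^{-tQ}>0$. Put $M(s)=\Gamma(s)\zeta_Q(s)$, the meromorphic continuation of $\int_0^\infty t^{s-1}\theta\,dt$. Near $s=-2j$, $1/\Gamma(s)=(2j)!\,(s+2j)+O((s+2j)^2)$, and $\zeta_Q(-2j)=0$ makes $M$ regular there, so $\zeta_Q'(-2j)=(2j)!\,M(-2j)$. We must show $M(-2j)\ne0$. Although $\theta>0$, the integral diverges at $t=0$ for $s=-2j$. One has to subtract the small-time terms of $\theta$, and positivity is lost.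

Look at $\alpha=\beta$, $j=1$. With $x=\omega t/2$, $\theta=2\sum_n e^{-t\omega(n+1/2)}=1/\sinh x=\frac1x-\frac x6+O(x^3)$. Splitting the integral at $t=1$ and continuing, one finds, for $-3<\operatorname{Re}s<-1$, $M(s)=\int_0^\infty t^{s-1}g\,dt$ with $g=\frac1{\sinh x}-\frac1x+\frac x6$. From $\frac1{\sinh x}=\frac1x+2x\sum_{k\ge1}\frac{(-1)^k}{x^2+\pi^2k^2}$ and $\frac16=2\sum_{k\ge1}\frac{(-1)^{k-1}}{\pi^2k^2}$,
$$g=2x^3\sum_{k\ge1}\frac{(-1)^{k-1}}{\pi^2k^2(x^2+\pi^2k^2)}>0,$$
an alternating series with decreasing terms. So $M(-2)>0$. The sign came from an explicit formula for $\theta$, which for $\alpha\ne\beta$ is missing, and larger $j$ requires further terms to be subtracted, hence a new remainder whose sign must be found. This is where the heat trace stops helping.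

We replace it by $\sum_n\log(1+\mu^2/\lambda_n^2)$. The reason is the following lemma: if this sum is a linear function of $\mu$ up to an exponentially small error, the same two subtractions serve every $j$.

**Lemma 1.** Let $\ell_n>0$ with $\sum\ell_n^{-\sigma}<\infty$ for every $\sigma>1$. Put $\zeta_\ell(s)=\sum\ell_n^{-s}$ and $\Xi_\ell(\mu)=\sum\log(1+\mu^2/\ell_n^2)$. Suppose that $\rho(\mu)=\Xi_\ell(\mu)-a\mu+b$ is $O(e^{-\epsilon\mu})$ as $\mu\to\infty$, for some $a,b\in\mathbb R$, $\epsilon>0$. Then $\frac{\pi\zeta_\ell(s)}{s\sin(\pi s/2)}=\int_0^\infty\mu^{-s-1}\Xi_\ell\,d\mu$ for $1<\operatorname{Re}s<2$, and in $\operatorname{Re}s<2$, as meromorphic functions,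
$$\frac{\pi\zeta_\ell(s)}{s\sin(\pi s/2)}=\int_0^1\mu^{-s-1}\Xi_\ell\,d\mu+\int_1^\infty\mu^{-s-1}\rho\,d\mu+\frac a{s-1}-\frac bs.\tag{1}$$
Consequently $\zeta_\ell(s)-\frac{a/\pi}{s-1}$ is regular at $s=1$, $\zeta_\ell(0)=0$, $\zeta_\ell'(0)=-b/2$, and
$$\zeta_\ell(s)=\frac{s\sin(\pi s/2)}\pi\int_0^\infty\mu^{-s-1}\rho(\mu)\,d\mu\qquad(\operatorname{Re}s<0),\tag{2}$$
$$\zeta_\ell(s)=\frac{s\sin(\pi s/2)}\pi\int_0^\infty\mu^{-s-1}\big(\Xi_\ell(\mu)-a\mu\big)\,d\mu\qquad(0<s<1).\tag{3}$$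

*Proof.* For one term and $0<\operatorname{Re}s<2$, substitute $\mu=\ell t$ and integrate by parts. The boundary term $-\frac{t^{-s}}s\log(1+t^2)$ vanishes at $0$ (as $\operatorname{Re}s<2$) and at $\infty$ (as $\operatorname{Re}s>0$), so
$$\int_0^\infty\mu^{-s-1}\log\Big(1+\frac{\mu^2}{\ell^2}\Big)d\mu=\ell^{-s}\,\frac2s\int_0^\infty\frac{t^{1-s}}{1+t^2}\,dt=\ell^{-s}\frac\pi{s\sin(\pi s/2)},\tag{4}$$
by $\int_0^\infty\frac{t^{\tau-1}}{1+t^2}dt=\frac\pi{2\sin(\pi\tau/2)}$ with $\tau=2-s$. For $1<\sigma=\operatorname{Re}s<2$ the sum over $n$ of the integrals of absolute values is, by (4) at $\sigma$, $\sum\ell_n^{-\sigma}\frac\pi{\sigma\sin(\pi\sigma/2)}<\infty$, so Fubini gives the first claim.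

On $(1,\infty)$ write $\Xi_\ell=\rho+a\mu-b$. Since $\int_1^\infty\mu^{-s-1}(a\mu-b)\,d\mu=\frac a{s-1}-\frac bs$ for $\operatorname{Re}s>1$, (1) holds in the strip. The function $\Xi_\ell$ is continuous and $\Xi_\ell(\mu)\le\mu^2\sum\ell_n^{-2}$, so the first integral in (1) is holomorphic for $\operatorname{Re}s<2$; the second is entire. Thus the right side of (1) continues the left side, and (1) holds in $\operatorname{Re}s<2$. Near $s=1$ the factor $s\sin(\pi s/2)/\pi$ equals $1/\pi$ to leading order, which gives the residue $a/\pi$. Near $s=0$ it is $\frac{s^2}2(1+O(s^2))$ and the right side of (1) is $-\frac bs+O(1)$, so $\zeta_\ell(s)=-\frac b2s+O(s^2)$.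

For $\operatorname{Re}s<0$, $\int_0^1\mu^{-s-1}(a\mu-b)\,d\mu=-\frac a{s-1}+\frac bs$. Inserting $\Xi_\ell=\rho+a\mu-b$ in the first integral of (1) cancels the last two terms and gives (2). For $0<s<1$, $\frac a{s-1}=-\int_0^1\mu^{-s-1}a\mu\,d\mu$ and $-\frac bs=-\int_1^\infty\mu^{-s-1}b\,d\mu$. Since $\rho-b=\Xi_\ell-a\mu$, (1) becomes (3). $\square$

*Example.* For $\ell_k=k+\frac12$, $\Xi_\ell=\log\cosh\pi\mu=\pi\mu-\log2+\log(1+e^{-2\pi\mu})$. Here $\rho=\log(1+e^{-2\pi\mu})>0$, so (2) shows at once that $\zeta(s,\frac12)$ has simple zeros at $-2,-4,\dots$ and no other zeros on $(-\infty,0)$.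

For $Q$ we therefore need a formula for $\prod_n(1+\mu^2/\lambda_n^2)$, exact enough to show that $\rho=\Psi$ (with $a=\pi\kappa$, $b=\log4$) is exponentially small, and explicit enough to show $\Psi>0$. A determinant can be known when its eigenvalues are not: if the eigenvalue condition is that a first-order ODE on a circle have a periodic solution, the determinant is read off a monodromy matrix. So we put $Q$ on the circle.

## 5. Hermite expansion: a block Jacobi matrix

**Step 1. Normal form.** This step makes the matrix of $Q$ real with a symmetric coupling. Let $a=(x+\partial)/\sqrt2$, $a^\dagger=(x-\partial)/\sqrt2$, so $ah_n=\sqrt n\,h_{n-1}$ and $a^\dagger h_n=\sqrt{n+1}\,h_{n+1}$. Expanding, $a^2=\frac12(x^2+2x\partial+1+\partial^2)$ and $a^{\dagger2}=\frac12(x^2-2x\partial-1+\partial^2)$. Hence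
$$x\partial+\tfrac12=\tfrac12(a^2-a^{\dagger2}),\qquad a^2+a^{\dagger2}=x^2+\partial^2,\qquad H=a^\dagger a+\tfrac12.$$
With $D=\operatorname{diag}(1,i)$ we get $D^{-1}JD=-i\sigma_1$ and $D^{-1}AD=A$. With $Vh_n=e^{i\pi n/4}h_n$ we get $V^{-1}a^2V=ia^2$ (the phases differ by $e^{i\pi n/4}e^{-i\pi(n-2)/4}=i$), $V^{-1}a^{\dagger2}V=-ia^{\dagger2}$ and $V^{-1}HV=H$. Since $-i\sigma_1\cdot\frac12(ia^2+ia^{\dagger2})=\frac12\sigma_1(a^2+a^{\dagger2})$, the unitary $DV$, which preserves parity and $\mathcal S$, carries $Q$ to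
$$\tilde Q=(DV)^{-1}Q\,(DV)=AH+\tfrac12\sigma_1(a^2+a^{\dagger2}).\tag{5}$$

*Where $\alpha\beta>1$ enters.* By (5), $\tilde Q=\frac12(A+\sigma_1)x^2+\frac12(A-\sigma_1)(-\partial^2)$. Both $A\pm\sigma_1$ have trace $2c$ and determinant $\alpha\beta-1$, so their smallest eigenvalue is $\delta=c-\sqrt{d^2+1}>0$. Hence $\langle u,\tilde Qu\rangle\ge\delta\langle u,Hu\rangle$ on $\mathcal S$. With Step 2 and the min–max principle this reproduces positivity, discreteness, and $\sum\lambda_n^{-\sigma}<\infty$ for $\sigma>1$.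

**Step 2. One self-adjoint realization.** This step ensures that no boundary condition at infinity is hidden, and describes the domain. For $e\in\mathbb C^2$,
$$\tilde Q(h_ke)=(k+\tfrac12)h_kAe+\tfrac12\sqrt{k(k-1)}\,h_{k-2}\sigma_1e+\tfrac12\sqrt{(k+1)(k+2)}\,h_{k+2}\sigma_1e.\tag{6}$$
So $\tilde Q$ preserves parity. Write $\tilde Q_e,\tilde Q_o$ for its parts on even and odd functions. In the bases $h_{2n}$, resp. $h_{2n+1}$ $(n\ge0)$, each is a Hermitian block Jacobi matrix with $2\times2$ blocks, and the block $B_n$ linking $n$ and $n+1$ has $\|B_n\|\le n+2$.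

Start from finite linear combinations. The adjoint acts coefficientwise, on all $u=(u_n)\in\ell^2$ for which the result is in $\ell^2$. Suppose $\tilde Q^*u=\pm iu$. Take the inner product of the $n$-th component with $u_n$, sum over $n\le N$, and take imaginary parts. The Hermitian truncated matrix contributes nothing, and only the link between $N$ and $N+1$ survives:
$$\sum_{n\le N}|u_n|^2\le(N+2)\,|u_N|\,|u_{N+1}|.$$
If $u\ne0$, then $|u_N||u_{N+1}|\ge\mathrm{const}/(N+2)$ for large $N$, so $\sum_N|u_N||u_{N+1}|=\infty$. But this sum is at most $\|u\|^2$ by Cauchy–Schwarz. So $u=0$ and $\tilde Q_e,\tilde Q_o$ are essentially self-adjoint. The domain is the set of all $u\in L^2$ for which the coefficientwise expression is in $\ell^2$.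

## 6. A first-order operator on the circle

In (6) with $k=2n$ the coefficients are square roots of quadratic polynomials in $n$. After rescaling the basis they become linear in $n$, and a recursion with coefficients linear in $n$ is a first-order differential operator acting on $\sum_n z^ne_n$.

Let $\mathcal E=C^\infty(S^1;\mathbb C^2)$, $z=e^{i\varphi}$, $\partial_z=-iz^{-1}\partial_\varphi$, and
$$T=P\,\partial_z+\tfrac14P',\qquad P(z)=2zA+(z^2+1)\sigma_1,\qquad P'=\frac{dP}{dz}=2A+2z\sigma_1.$$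
Applying this to $z^ne$,
$$T(z^ne)=2(n+\tfrac14)z^nAe+\big[n\,z^{n-1}+(n+\tfrac12)z^{n+1}\big]\sigma_1e.\tag{7}$$
Let $\mathcal E_+$ and $\mathcal E_-$ be the functions with frequencies $n\ge0$ and $n\le-1$. The factor $n$ in (7) kills $z^{-1}$ when $n=0$, so $T\mathcal E_+\subset\mathcal E_+$. Let $T_+=T|_{\mathcal E_+}$ and let $T_-$ be the map induced by $T$ on $\mathcal E/\mathcal E_+\cong\mathcal E_-$. The space $\mathcal E_-$ itself is not invariant, because $T(z^{-1}e)$ contains $-\frac12\sigma_1e$.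

**Step 3. $T_+\cong\tilde Q_e$.** This identifies the nonnegative frequencies. Map $h_{2n}e\mapsto c_nz^ne$ with $c_n^2=\binom{2n}n4^{-n}$, so that $c_n/c_{n-1}=\sqrt{(2n-1)/(2n)}$. In (6) with $k=2n$, the diagonal term is $2(n+\frac14)$, as in (7). The other two terms become
$$\tfrac12\sqrt{2n(2n-1)}\,c_{n-1}z^{n-1}=n\,c_nz^{n-1},\qquad\tfrac12\sqrt{(2n+1)(2n+2)}\,c_{n+1}z^{n+1}=(n+\tfrac12)c_nz^{n+1},$$
because $c_{n-1}=c_n\sqrt{2n/(2n-1)}$ and $c_{n+1}=c_n\sqrt{(2n+1)/(2n+2)}$. This is (7).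

**Step 4. $T_-\cong-\tilde Q_o$.** The recursion (7) makes sense for negative $n$; this step finds what it describes there. With $n=-1-m$, $m\ge0$, (7) reads, modulo $\mathcal E_+$,
$$T(z^{-1-m}e)=-(2m+\tfrac32)z^{-1-m}Ae-\big[(m+1)z^{-2-m}+(m+\tfrac12)z^{-m}\big]\sigma_1e .$$
Map $z^{-1-m}e\mapsto b_mh_{2m+1}e$ with $b_m^2=(2m+1)\binom{2m}m4^{-m}$, so $b_m/b_{m-1}=\sqrt{(2m+1)/(2m)}$. Then
$$\tfrac12\sqrt{(2m+1)2m}\;b_m=(m+\tfrac12)b_{m-1},\qquad\tfrac12\sqrt{(2m+2)(2m+3)}\;b_m=(m+1)b_{m+1},$$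
and by (6) with $k=2m+1$, whose diagonal entry is $2m+\frac32$, the map intertwines $T_-$ with $-\tilde Q_o$. For $m=0$ the $z^0$-term vanishes modulo $\mathcal E_+$, which matches $a^2h_1=0$.

Since $4^n/(2n+1)\le\binom{2n}n\le4^n$, the numbers $c_n^{\pm1},b_m^{\pm1}$ are polynomially bounded. So the maps are isomorphisms $\mathcal S_e\cong\mathcal E_+$ and $\mathcal S_o\cong\mathcal E_-$, where $\mathcal S_e,\mathcal S_o$ are the even and odd parts of $\mathcal S$. The same formulas attach to every even or odd $u\in L^2$ a distribution $\hat u$ on $S^1$.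

*Why we keep both parts.* An eigenfunction of $T_+$ alone is a solution of $Pu'+(\frac14P'-\lambda)u=0$ holomorphic in $|z|<1$. There $\det P=4\alpha\beta z^2-(z^2+1)^2$ vanishes at the two points $z=\pm(\sqrt{\alpha\beta}-\sqrt{\alpha\beta-1})$, and regularity at two singular points is not a condition on one monodromy matrix. For $T$ on all of $\mathcal E$, on the circle itself, the only condition is periodicity. The price is that even and odd eigenvalues come together, the odd ones with a minus sign; since we need only $\lambda_n^2$, the sign is harmless.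

## 7. The spectrum of $T$: even eigenvalues and negatives of odd ones

**Step 5. Regularity.** This step shows that $L^2$ eigenvectors lie in $\mathcal S$, so that nothing is lost by working with smooth functions. Let
$$R:=z^{-1}P=2(A+\cos\varphi\,\sigma_1),\qquad\det R=4(\alpha\beta-\cos^2\varphi)>0,\qquad T=-iR\,\partial_\varphi+\tfrac14P'.$$
Let $\hat u\in\mathcal D'(S^1;\mathbb C^2)$ and $(T-\lambda)\hat u\in C^\infty$. As $R$ is invertible, $\partial_\varphi\hat u=M\hat u+g$ with $M,g$ smooth. With a local fundamental matrix $F'=MF$, $\partial_\varphi(F^{-1}\hat u)=F^{-1}g\in C^\infty$, so $\hat u\in C^\infty$. Two consequences: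

- (R1) If $u\in D(\tilde Q_e)$ and $(\tilde Q_e-\lambda)u\in\mathcal S$, then $u\in\mathcal S$. Indeed $(T-\lambda)\hat u$ is the smooth function corresponding to $(\tilde Q_e-\lambda)u$.
- (R2) If $u\in D(\tilde Q_o)$ and $(\tilde Q_o+\lambda)u=0$, then $u\in\mathcal S$. Indeed $\hat u$ has only negative frequencies, and the negative-frequency part of $(T-\lambda)\hat u$ vanishes by Step 4. By (7) the rest is a constant vector, coming only from the $z^{-1}$-coefficient of $\hat u$. So $(T-\lambda)\hat u\in C^\infty$.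

**Lemma 2.** For $\lambda_0\in\mathbb C$, $G_{\lambda_0}(T)\subset\mathcal E$ satisfies
$$\dim G_{\lambda_0}(T)=\operatorname{mult}(\lambda_0;\tilde Q_e)+\operatorname{mult}(-\lambda_0;\tilde Q_o).$$

*Proof.* The operators $\tilde Q_e,\tilde Q_o$ are symmetric on $\mathcal S_e,\mathcal S_o$, so by Section 1 their generalized eigenvectors there are eigenvectors with real eigenvalue. By (R1), (R2) all $L^2$ eigenvectors lie in $\mathcal S$. With Steps 3 and 4,
$$\dim G_{\lambda_0}(T_+)=\operatorname{mult}(\lambda_0;\tilde Q_e),\qquad\dim G_{\lambda_0}(T_-)=\operatorname{mult}(-\lambda_0;\tilde Q_o).$$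
Passing to classes modulo $\mathcal E_+$ maps $G_{\lambda_0}(T)$ to $G_{\lambda_0}(T_-)$, with kernel $G_{\lambda_0}(T)\cap\mathcal E_+=G_{\lambda_0}(T_+)$. It remains to see that this map is onto.

If $G_{\lambda_0}(T_-)=0$ there is nothing to show. Otherwise $-\lambda_0$ is an eigenvalue of $\tilde Q_o$, so $\lambda_0<0$ by positivity, and $\lambda_0$ is not in the spectrum of $\tilde Q_e>0$. So $\tilde Q_e-\lambda_0:D(\tilde Q_e)\to L^2_{\rm even}$ is a bijection, and by (R1) its inverse maps $\mathcal S_e$ into itself. Thus $T_+-\lambda_0$ is onto $\mathcal E_+$. Let $v\in\mathcal E$ represent an element of $G_{\lambda_0}(T_-)$, i.e. $w=(T-\lambda_0)^mv\in\mathcal E_+$ for some $m$. Choose $u\in\mathcal E_+$ with $(T_+-\lambda_0)^mu=w$. Then $(T-\lambda_0)^m(v-u)=0$, and $v-u\in G_{\lambda_0}(T)$ has the same class as $v$. $\square$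

## 8. The monodromy matrix

**Step 6. Removing the zeroth-order term.** We want to write $(T-\lambda)u=0$ as $\chi'=\frac{i\lambda}2B\chi$ with no $\lambda$-independent term, and with $B$ real in a suitable basis. Then for imaginary $\lambda$ the equation is real, and its monodromy can be studied by positivity.

Since $A^{-1/2}\sigma_1A^{-1/2}=\gamma\sigma_1$, we have $R=2A^{1/2}R_0A^{1/2}$ with $R_0=1+\gamma\cos\varphi\,\sigma_1>0$. Write $'$ for $\partial_\varphi$ on functions of $\varphi$; thus $R'=-2\sin\varphi\,\sigma_1$, while $P'$ keeps its meaning $dP/dz$. Then $P'-R=(z-z^{-1})\sigma_1=2i\sin\varphi\,\sigma_1=-iR'$. For functions on $\mathbb R$, put $u=e^{-i\varphi/4}w$: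
$$Tu=e^{-i\varphi/4}\big[-iRw'-\tfrac14Rw+\tfrac14P'w\big]=-i\,e^{-i\varphi/4}\big[Rw'+\tfrac14R'w\big].$$
Next put $w=A^{-1/2}R_0^{-1/4}\chi$. As $R_0$ and $R_0'$ commute,
$$Rw'+\tfrac14R'w=2A^{1/2}\big(R_0^{3/4}\chi'-\tfrac14R_0^{-1/4}R_0'\chi\big)+\tfrac12A^{1/2}R_0'R_0^{-1/4}\chi=2A^{1/2}R_0^{3/4}\chi' .$$
Therefore
$$(T-\lambda)u=-2i\,e^{-i\varphi/4}A^{1/2}R_0^{3/4}\Big[\chi'-\frac{i\lambda}2B\chi\Big],\qquad B=R_0^{-3/4}A^{-1}R_0^{-1/4}.\tag{8}$$
A solution $u$ of $(T-\lambda)u=0$ on $\mathbb R$ is $2\pi$-periodic iff $u(2\pi)=u(0)$. The factor $e^{-i\varphi/4}$ equals $-i$ at $2\pi$ and $R_0$ is periodic, so this means $\chi(2\pi)=i\chi(0)$.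

From now on we write the $\chi$-equation in the real orthonormal basis $(1,\pm1)/\sqrt2$; a fixed change of basis alters neither traces nor determinants. There $R_0=\operatorname{diag}(r_+,r_-)$ with $r_\pm=1\pm\gamma\cos\varphi$. The matrix $A^{-1}$ has diagonal entries $\frac12(\frac1\alpha+\frac1\beta)=\gamma^2c$ and off-diagonal entries $\frac12(\frac1\alpha-\frac1\beta)=\gamma^2d$. So
$$B=\gamma^2\begin{pmatrix}c\,r_+^{-1}&d\,r_+^{-3/4}r_-^{-1/4}\\d\,r_-^{-3/4}r_+^{-1/4}&c\,r_-^{-1}\end{pmatrix}.\tag{9}$$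
Since $\int_0^{2\pi}r_\pm^{-1}d\varphi=2\pi/\sqrt{1-\gamma^2}$,
$$\int_0^{2\pi}B_{11}\,d\varphi=\int_0^{2\pi}B_{22}\,d\varphi=\frac{2\pi c\gamma^2}{\sqrt{1-\gamma^2}}=\pi\kappa.\tag{10}$$

**Step 7. The characteristic function $Y$.** This step encodes the condition $\chi(2\pi)=i\chi(0)$ in one entire function. Let $X'=\frac{i\lambda}2BX$, $X(0)=1$, and $N(\lambda)=X(2\pi)$. Then $N$ is entire, $\|N(\lambda)\|\le e^{C|\lambda|}$ by Gronwall, $N(0)=1$, and $\det N=e^{i\pi\kappa\lambda}$ by Liouville and (10). Put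
$$n(\lambda)=e^{-i\pi\kappa\lambda/2}\operatorname{tr}N(\lambda),\qquad Y(\lambda)=n(\lambda)-2\sin(\pi\kappa\lambda/2).$$
Since $\det(N-i)=\det N-i\operatorname{tr}N-1$ and $e^{i\pi\kappa\lambda}-1=2i\,e^{i\pi\kappa\lambda/2}\sin(\pi\kappa\lambda/2)$,
$$\det(N(\lambda)-i)=-i\,e^{i\pi\kappa\lambda/2}\,Y(\lambda),\qquad Y(0)=2.\tag{11}$$

**Lemma 3.** The order of vanishing of $Y$ at $\lambda_0$ equals $\dim G_{\lambda_0}(T)$.

*Proof.* The purpose of the formal parameter $\varepsilon$ below is to package a Jordan chain of $T$ as one solution at the spectral parameter $\lambda_0+\varepsilon$. Fix $m$. We show that $\ker(T-\lambda_0)^m$ is isomorphic to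
$$\mathcal V_m=\{v\in(\mathbb C[\varepsilon]/\varepsilon^m)^2:\ (N(\lambda_0+\varepsilon)-i)v\equiv0\bmod\varepsilon^m\},$$
where $N$ and $X$ are Taylor expanded at $\lambda_0$.

Given $u\in\ker(T-\lambda_0)^m$, put $u_j=(T-\lambda_0)^{m-1-j}u$ for $0\le j<m$, $u_{-1}=0$, and $u(\varepsilon)=\sum_{j<m}\varepsilon^ju_j$. Then $(T-\lambda_0)u_j=u_{j-1}$ for all $j$, so $(T-\lambda_0-\varepsilon)u(\varepsilon)=-\varepsilon^mu_{m-1}\equiv0$. Let $\chi(\varepsilon)$ correspond to $u(\varepsilon)$ as in Step 6. By (8) with $\lambda=\lambda_0+\varepsilon$ and uniqueness for linear ODEs over $\mathbb C[\varepsilon]/\varepsilon^m$, $\chi(\varphi;\varepsilon)\equiv X(\varphi;\lambda_0+\varepsilon)v(\varepsilon)$ with $v(\varepsilon)=\chi(0;\varepsilon)$. Periodicity of $u(\varepsilon)$ gives $\chi(2\pi;\varepsilon)=i\chi(0;\varepsilon)$, i.e. $v\in\mathcal V_m$.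

Conversely, $v\in\mathcal V_m$ defines $\chi\equiv X(\cdot;\lambda_0+\varepsilon)v$ and hence, by (8), smooth $u_j$ on $\mathbb R$ with $(T-\lambda_0)u_j=u_{j-1}$. The functions $u(\varphi+2\pi;\varepsilon)$ and $u(\varphi;\varepsilon)$ solve the same equation, since $T$ has periodic coefficients, and they agree at $\varphi=0$ because $v\in\mathcal V_m$. So the $u_j$ are periodic and $u=u_{m-1}\in\ker(T-\lambda_0)^m$. As $u_j=(T-\lambda_0)^{m-1-j}u_{m-1}$, the two linear maps are mutually inverse.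

By (11), $\det(N-i)\not\equiv0$. Smith normal form gives $N(\lambda_0+\varepsilon)-i=E\operatorname{diag}(\varepsilon^{m_1},\varepsilon^{m_2})F$. Since multiplication by $\varepsilon^{m_k}$ on $\mathbb C[\varepsilon]/\varepsilon^m$ has kernel of dimension $\min(m,m_k)$,
$$\dim\ker(T-\lambda_0)^m=\min(m,m_1)+\min(m,m_2).$$
For large $m$ this is $m_1+m_2=\operatorname{ord}_{\lambda_0}\det(N-i)=\operatorname{ord}_{\lambda_0}Y$. $\square$

**Step 8. The product as a sum of two squares.** This step converts the zeros of $Y$ into the product over the spectrum. By Lemmas 2 and 3 the zeros $\nu$ of $Y$, with multiplicity, are the eigenvalues of $\tilde Q_e$ together with the negatives of the eigenvalues of $\tilde Q_o$. Hence the numbers $\nu^2$ are exactly the $\lambda_n^2$, with multiplicity. Hadamard's theorem gives $Y(\lambda)=2e^{b\lambda}\prod_\nu(1-\lambda/\nu)e^{\lambda/\nu}$; in $Y(\lambda)Y(-\lambda)$ the exponentials cancel: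
$$Y(\lambda)Y(-\lambda)=4\prod_n\Big(1-\frac{\lambda^2}{\lambda_n^2}\Big).\tag{12}$$
Take $\lambda=i\mu$, $\mu\in\mathbb R$. Then $X'=-\frac\mu2BX$ is a real equation, so $n(\pm i\mu)\in\mathbb R$, and $Y(\pm i\mu)=n(\pm i\mu)\mp2i\sinh(\pi\kappa\mu/2)$. By (12), $Y(i\mu)Y(-i\mu)$ is real, while its imaginary part is $2\sinh(\pi\kappa\mu/2)\big(n(i\mu)-n(-i\mu)\big)$. So $n(i\mu)=n(-i\mu)$, and the real part gives
$$\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)=\sinh^2\big(\tfrac{\pi\kappa\mu}2\big)+\tfrac14\,n(i\mu)^2,\qquad n(i\mu)=e^{\pi\kappa\mu/2}\operatorname{tr}N(i\mu).\tag{13}$$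

*Check.* For $\alpha=\beta$ we have $d=0$, $B$ is diagonal, $N(i\mu)=e^{-\pi\kappa\mu/2}\cdot1$ by (10), $n(i\mu)=2$, and (13) gives $\cosh^2(\pi\kappa\mu/2)$, as in Section 3.

## 9. A nonnegative matrix of determinant one: $n(i\mu)\ge2$

**Step 9. The trace bound.** This step shows that the equal case is extremal. Let $\mu\in\mathbb R$ and $M=-\frac\mu2B$. By (9) its two off-diagonal entries have the same sign, that of $-\mu d$. Conjugation by $\operatorname{diag}(1,-1)$ flips both and leaves the trace of the monodromy unchanged, so we may assume that both are $\ge0$; they are strictly positive if $\mu d\ne0$. Split off the diagonal: $X=\operatorname{diag}(e_1,e_2)Z$ with $e_i(\varphi)=\exp\int_0^\varphi M_{ii}$. Then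
$$Z'=\begin{pmatrix}0&p\\q&0\end{pmatrix}Z,\quad Z(0)=1,\qquad p=M_{12}\,\frac{e_2}{e_1}\ge0,\quad q=M_{21}\,\frac{e_1}{e_2}\ge0 .$$
Every term of the Picard series for $Z(2\pi)$ is a matrix with nonnegative entries, and the first-order term contributes $\int p$ to $Z_{12}$ and $\int q$ to $Z_{21}$. So $Z(2\pi)$ has nonnegative entries, with $Z_{12},Z_{21}>0$ if $\mu d\ne0$. Its determinant is $1$, as the coefficient matrix has trace $0$. By (10), $e_1(2\pi)=e_2(2\pi)=e^{-\pi\kappa\mu/2}$; it is essential here that the two diagonal integrals agree, because then the normalizing factor in $n$ cancels both. At $\varphi=2\pi$,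
$$n(i\mu)=Z_{11}+Z_{22}\ge2\sqrt{Z_{11}Z_{22}}=2\sqrt{1+Z_{12}Z_{21}}\ge2,\tag{14}$$
strictly if $\mu\ne0$ and $\alpha\ne\beta$. If $\alpha=\beta$, then $n(i\mu)\equiv2$.

## 10. Positivity and exponential decay of $\Psi$

From (13), multiplying by $4e^{-\pi\kappa\mu}$,
$$e^{\Psi(\mu)}=4e^{-\pi\kappa\mu}\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)=(1-e^{-\pi\kappa\mu})^2+\big(\operatorname{tr}N(i\mu)\big)^2.\tag{15}$$
So $\Psi$ is continuous on $[0,\infty)$, and $\Psi(0)=\log4$.

**Step 10. Lower bound.** By (13) and (14), $\prod_n(1+\mu^2/\lambda_n^2)\ge\sinh^2(\frac{\pi\kappa\mu}2)+1=\cosh^2(\frac{\pi\kappa\mu}2)$, that is,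
$$\Psi(\mu)\ge\log\big(4\cosh^2(\tfrac{\pi\kappa\mu}2)\,e^{-\pi\kappa\mu}\big)=2\log(1+e^{-\pi\kappa\mu})>0 .$$
For $\mu>0$ this is an equality if $\alpha=\beta$ and strict if $\alpha\ne\beta$.

**Step 11. Decay.** By (15) we need $\operatorname{tr}N(i\mu)$ to be exponentially small. The matrix $B$ is not symmetric, so we first undo part of the substitution. Let $\mu>0$, $\chi'=-\frac\mu2B\chi$ and $y=R_0^{1/4}\chi$. Then
$$y'=\Big(\tfrac14R_0'R_0^{-1}-\tfrac\mu2R_0^{-1/2}A^{-1}R_0^{-1/2}\Big)y .$$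
The second matrix is symmetric, and $R_0^{-1/2}A^{-1}R_0^{-1/2}\ge\frac1{\max(\alpha,\beta)}R_0^{-1}\ge b_0:=[\max(\alpha,\beta)(1+\gamma)]^{-1}>0$. With $C_1=\sup_\varphi\|\frac12R_0'R_0^{-1}\|$ we get $(|y|^2)'\le(C_1-\mu b_0)|y|^2$, hence $|y(2\pi)|\le e^{\pi(C_1-b_0\mu)}|y(0)|$. Since $R_0(0)^{1/4}=R_0(2\pi)^{1/4}$, $N(i\mu)$ is conjugate to the $y$-monodromy, so $|\operatorname{tr}N(i\mu)|\le2e^{\pi(C_1-b_0\mu)}$. By (15), $e^{\Psi(\mu)}=1+O(e^{-\epsilon\mu})$, so $\Psi(\mu)=O(e^{-\epsilon\mu})$ as $\mu\to\infty$, for some $\epsilon>0$.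

## 11. Proof of Theorem 1

The statements about $\Psi$ are Steps 10 and 11. Apply Lemma 1 with $\ell_n=\lambda_n$, $a=\pi\kappa$, $b=\log4$: then $\rho=\Psi$, and (2) is
$$\zeta_Q(s)=\frac{s\sin(\pi s/2)}\pi\int_0^\infty\mu^{-s-1}\Psi(\mu)\,d\mu\qquad(\operatorname{Re}s<0).$$
The integral is holomorphic in $\operatorname{Re}s<0$, since $\Psi$ is bounded near $0$ and exponentially small at infinity, and it is strictly positive for real $s<0$ because $\Psi>0$. So the zeros of $\zeta_Q$ on $(-\infty,0)$, with multiplicities, are those of $\sin(\pi s/2)$: the points $-2j$, $j\ge1$, all simple. At $s=-2j$ only the sine need be differentiated, and its derivative is $\frac\pi2\cos(\pi j)=\frac\pi2(-1)^j$: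
$$\zeta_Q'(-2j)=\frac{-2j}\pi\cdot\frac\pi2(-1)^j\int_0^\infty\mu^{2j-1}\Psi\,d\mu=(-1)^{j+1}j\int_0^\infty\mu^{2j-1}\Psi\,d\mu .$$
For the bound, expand the logarithm (the interchange is justified by $\sum k^{-2j-1}<\infty$):
$$\int_0^\infty x^{2j-1}\log(1+e^{-x})\,dx=\Gamma(2j)\sum_{k\ge1}\frac{(-1)^{k-1}}{k^{2j+1}}=\Gamma(2j)(1-2^{-2j})\zeta(2j+1).$$
With Step 10 and $x=\pi\kappa\mu$, $j\int_0^\infty\mu^{2j-1}\Psi\,d\mu\ge2j\,(\pi\kappa)^{-2j}\,\Gamma(2j)(1-2^{-2j})\zeta(2j+1)$, which is the stated bound since $2j\,\Gamma(2j)=(2j)!$. By the equality discussion in Step 10 and continuity, equality holds iff $\alpha=\beta$. This proves Theorem 1, and with it the conjecture. $\blacksquare$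

## 12. The upper bound $\cosh(\pi\kappa\mu)$ and the real zeros: proof of Theorem 2

The lower bound for the product and its equality case are Step 10. The value $\zeta_Q'(0)=-\frac b2=-\log2$ is part of Lemma 1 with $b=\log4$.

**Step 12. The upper bound.** By (13) we need $n(i\mu)<2\cosh(\pi\kappa\mu/2)$, which is $\det(N(i\mu)-1)>0$. So we look at the periodic problem for $\chi$, that is, at
$$T_0w=-i(Rw'+\tfrac14R'w)\qquad\text{on $2\pi$-periodic smooth }w .$$
Using $R=2A+(z+z^{-1})\sigma_1$ and $-\frac i4R'=\frac14(z-z^{-1})\sigma_1$,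
$$T_0(e^{in\varphi}e)=2n\,e^{in\varphi}Ae+\big[(n+\tfrac14)e^{i(n+1)\varphi}+(n-\tfrac14)e^{i(n-1)\varphi}\big]\sigma_1e .$$
This becomes symmetric for a weighted inner product. Choose $\omega_n>0$ $(n\in\mathbb Z)$ with $\omega_{n+1}/\omega_n=(n+\frac34)/(n+\frac14)$. The ratio is positive for every integer $n$ (both factors are positive for $n\ge0$ and negative for $n\le-1$) and is $1+O(1/|n|)$, so $\omega_n$ is polynomially bounded, and $\sum_n\omega_n\,\overline{w_n}\cdot w'_n$ (Fourier coefficients of smooth $w$ and $w'$; here $w'$ is a second function) is an inner product. The entry of $T_0$ from $n$ to $n+1$ is $(n+\frac14)\sigma_1$, from $n+1$ to $n$ it is $((n+1)-\frac14)\sigma_1$, and $(n+\frac14)\omega_{n+1}=((n+1)-\frac14)\omega_n$, so $T_0$ is symmetric. Hence all its eigenvalues are real.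

By the computation leading to (8), without the factor $e^{-i\varphi/4}$, the $2\pi$-periodic solutions of $T_0w=\lambda w$ correspond to solutions of $\chi'=\frac{i\lambda}2B\chi$ with $\chi(2\pi)=\chi(0)$. So $\det(N(\lambda)-1)=0$ iff $\lambda$ is an eigenvalue of $T_0$, and therefore $\det(N(i\mu)-1)\ne0$ for $\mu>0$.

To find the sign, let $\mu\to0^+$: $N(i\mu)=1-\frac\mu2\bar B+O(\mu^2)$ with $\bar B=\int_0^{2\pi}B\,d\varphi$, so $\det(N(i\mu)-1)=\frac{\mu^2}4\det\bar B+O(\mu^3)$. Let $I=\int_0^{2\pi}r_\pm^{-1}d\varphi$. By Hölder with exponents $\frac43$ and $4$, $\int r_+^{-3/4}r_-^{-1/4}\,d\varphi\le I$, and likewise with $\pm$ exchanged. By (9),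
$$\det\bar B\ge\gamma^4I^2(c^2-d^2)=\gamma^4I^2\alpha\beta>0 .$$
The function $\det(N(i\mu)-1)=e^{-\pi\kappa\mu}-\operatorname{tr}N(i\mu)+1$ is real, continuous, nonzero for $\mu>0$ and positive for small $\mu>0$, so it is positive for all $\mu>0$. Multiplying by $e^{\pi\kappa\mu/2}$ gives $n(i\mu)<2\cosh(\pi\kappa\mu/2)$. Since $n(i\mu)\ge2>0$, we may square, and (13) gives
$$\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)<\sinh^2\big(\tfrac{\pi\kappa\mu}2\big)+\cosh^2\big(\tfrac{\pi\kappa\mu}2\big)=\cosh(\pi\kappa\mu).$$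

**Step 13. The limit $\beta\to\infty$.** This step shows that the upper bound is approached. Fix $\alpha$ and $\mu$. As $\beta\to\infty$, $\gamma\to0$, $\kappa\to1/\alpha$, $R_0\to1$, and in the original basis $B\to\operatorname{diag}(1/\alpha,0)$ uniformly in $\varphi$. Hence $\operatorname{tr}N(i\mu)\to1+e^{-\pi\mu/\alpha}$ and $n(i\mu)\to2\cosh\frac{\pi\mu}{2\alpha}$. By (13) the product tends to $\cosh(\pi\mu/\alpha)=\lim\cosh(\pi\kappa\mu)$.

**Step 14. Bounds for $\zeta_Q$ on $(0,1)\cup(1,2)$.** This step transfers the two-sided product bound through Lemma 1. Let $\Xi(\mu)=\sum_n\log(1+\mu^2/\lambda_n^2)$ and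
$$\Xi_1(\mu)=2\log\cosh\tfrac{\pi\kappa\mu}2=\pi\kappa\mu-\log4+2\log(1+e^{-\pi\kappa\mu}),$$
$$\Xi_2(\mu)=\log\cosh\pi\kappa\mu=\pi\kappa\mu-\log2+\log(1+e^{-2\pi\kappa\mu}).$$
By the product for $\cosh$, $\Xi_1$ belongs to the sequence $\frac2\kappa(k+\frac12)$ with each value taken twice, with zeta function $2(\kappa/2)^s\zeta(s,\frac12)=2^{1-s}\kappa^s\zeta(s,\frac12)$, and $\Xi_2$ belongs to $\frac1\kappa(k+\frac12)$, with zeta function $\kappa^s\zeta(s,\frac12)$. Lemma 1 applies to all three, with the same $a=\pi\kappa$. For $1<s<2$ each zeta function is $\frac{s\sin(\pi s/2)}\pi$ times the integral of $\mu^{-s-1}$ against $\Xi_1,\Xi,\Xi_2$; for $0<s<1$, by (3), against $\Xi_1-\pi\kappa\mu$, $\Xi-\pi\kappa\mu$, $\Xi_2-\pi\kappa\mu$. Since $\Xi_1\le\Xi<\Xi_2$ for $\mu>0$ and $s\sin(\pi s/2)>0$ on $(0,2)$,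
$$2^{1-s}\kappa^s\zeta(s,\tfrac12)\le\zeta_Q(s)<\kappa^s\zeta(s,\tfrac12),\qquad s\in(0,1)\cup(1,2).$$

**Step 15. The real zeros.** This step goes through the real line. On $(0,1)$, $\zeta(s,\frac12)=(2^s-1)\zeta(s)<0$, as $\zeta<0$ there, so $\zeta_Q<0$ by Step 14. For $s>1$, $\zeta_Q>0$ by its series. At $s=1$ there is a pole, of residue $\kappa$ by Lemma 1. At $s=0$ there is a simple zero, since $\zeta_Q(0)=0$ and $\zeta_Q'(0)=-\log2\ne0$. For $s<0$ Theorem 1 applies. So the real zeros of $\zeta_Q$ are exactly $0,-2,-4,\dots$, and all are simple. $\blacksquare$
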